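# Random geometric series above the entropy threshold

## 1. Fair coins and the ratios $2^{-1/q}$

Let $X$ be a random variable with values in $\mathbb N=\{1,2,3,\dots\}$ and $p_i=P(X=i)$. Let $X_1,X_2,\dots$ be i.i.d. copies of $X$, let $S_k=X_1+\dots+X_k$, and for $\beta\in(0,1)$ put
$$X_\beta=\sum_{k\ge1}\beta^{S_k},\qquad \mu_\beta=\text{the distribution of }X_\beta .$$
This is a geometric series from which a random set of terms has been kept: the exponent $n$ survives exactly when $n$ is one of the renewal times $S_1,S_2,\dots$. The question of this lecture is for which $\beta$ the measure $\mu_\beta$ has a density with respect to Lebesgue measure $\lambda$. We start with a case that can be done on half a page.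

**Lemma 1.** Let $p_i=2^{-i}$ and let $\xi_n$, $n\ge1$, be the indicator of the event $n\in\{S_1,S_2,\dots\}$. Then the $\xi_n$ are i.i.d. fair bits, and $X_\beta=\sum_{n\ge1}\beta^n\xi_n$.

*Proof.* The formula for $X_\beta$ is the definition. Fix a $0$-$1$ word of length $n$ with ones at $s_1<\dots<s_k$, $k\ge 1$. It occurs with probability $p_{s_1}p_{s_2-s_1}\cdots p_{s_k-s_{k-1}}P(X>n-s_k)=2^{-s_k}2^{-(n-s_k)}=2^{-n}$. The word without ones occurs with probability $P(X>n)=2^{-n}$. $\square$

**Proposition 2.** Let $p_i=2^{-i}$ and $\beta=2^{-1/q}$ with $q\in\mathbb N$. Then $\mu_\beta\ll\lambda$. For $q=1$, $\mu_{1/2}$ is uniform on $[0,1]$.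

*Proof.* Sort the exponents by residue mod $q$. Since $\beta^{s+qk}=\beta^s2^{-k}$,
$$X_\beta=\sum_{s=1}^{q}\beta^s\sum_{k\ge0}2^{-k}\xi_{s+qk}=\sum_{s=1}^q 2\beta^sU_s,\qquad U_s=\sum_{k\ge0}2^{-k-1}\xi_{s+qk}.$$
The $U_s$ are independent, and each has fair binary digits, so each is uniform on $[0,1]$. A sum of independent variables of which one has a density has a density. For $q=1$ we get $X_{1/2}=2\cdot\frac12U_1=U_1$. $\square$

The proof used two things: $X_\beta$ is a sum of independent pieces, and one piece is so smooth that the sum inherits its smoothness. Both change in general. When $\beta$ is not of the form $2^{-1/q}$, no piece is visibly uniform, and we need another way for independent pieces to cooperate. When $p_i$ is not $2^{-i}$, the bits themselves change. For a geometric law $p_i=p(1-p)^{i-1}$ the computation of Lemma 1 shows that they are i.i.d. with $P(\xi_n=1)=p$, still independent but biased. For $X$ uniform on $\{1,2\}$ they are dependent, since two consecutive zeros never occur, and cutting the set of exponents into pieces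 no longer cuts $X_\beta$ into independent summands. For a general law we will have to produce a convolution structure ourselves.

## 2. The threshold and the three theorems

Throughout, $X$ has $E(X)=\sum ip_i<\infty$ and $H(X)=-\sum p_i\log p_i<\infty$, with $0\log0=0$ and natural logarithms. We assume that $X$ is not almost surely constant, so $H(X)>0$, and write
$$\beta_c=e^{-H(X)/E(X)}<1 .$$
With $T_ix=\beta^i(x+1)$ the measure $\mu_\beta$ satisfies $\mu_\beta=\sum_ip_iT_i(\mu_\beta)$, because $X_\beta=\beta^{X_1}(1+\beta^{X_2}+\beta^{X_2+X_3}+\cdots)$. By the law of large numbers, a typical word $X_1,\dots,X_k$ has probability about $e^{-kH(X)}$ and confines $X_\beta$ to an interval of length about $\beta^{kE(X)}$. If $\beta^{E(X)}<e^{-H(X)}$, that is $\beta<\beta_c$, too much mass sits in too little space. If $\beta>\beta_c$, there is room for a density.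

For $p_i=2^{-i}$: $E(X)=2$, $H(X)=\sum i2^{-i}\log2=2\log2$, so $\beta_c=\frac12$. For $X$ uniform on $\{1,2\}$: $E(X)=\frac32$, $H(X)=\log2$, so $\beta_c=2^{-2/3}\approx0.63$.

The paper "Geometric series with randomly increasing exponents" contains the following: $\mu_\beta$ is singular for all $\beta<\beta_c$, and absolutely continuous for $\lambda$-almost all $\beta\in(\beta_c,0.668)$. The bound $0.668$ is due to the transversality techniques in its proof, and the authors conjecture that it is not sharp; it would be natural to have $1$. (The values $\beta=2^{-1/q}$, $q\ge2$, of Proposition 2 all lie above $0.668$.) The question is whether $\mu_\beta\ll\lambda$ for $\lambda$-almost all $\beta\in(\beta_c,1)$, for every such $X$. The answer is yes.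

**Definition (separation).** Let $\mathcal P_d$ be the set of nonzero polynomials of degree $<d$ with coefficients in $\{-1,0,1\}$, and
$$G_{sep}=\{\beta\in(0,1):\exists c>0\ \forall d\ge1\ \forall P\in\mathcal P_d:\ |P(\beta)|\ge e^{-cd}\},\qquad E_{sep}=(0,1)\setminus G_{sep}.$$

In the definition $c$ may be taken to be an integer, and for fixed $c$ the condition is closed in $(0,1)$. So $G_{sep}$ is a countable union of relatively closed sets, and both sets are Borel. For instance $\frac23\in G_{sep}$: for $P\in\mathcal P_d$ the number $3^{d-1}P(\frac23)$ is an integer, and it is not $0$ because the denominator of a rational root divides the leading coefficient $\pm1$. Hence $|P(\frac23)|\ge3^{-(d-1)}$. On the other hand, the root of $1-\beta-\beta^2$ in $(0,1)$ is in $E_{sep}$. More generally, an algebraic $\beta\in(0,1)$ that is not a zero of any $P\in\bigcup_d\mathcal P_d$ lies in $G_{sep}$. Indeed, let $k$ be its degree, $b_0$ the leading coefficient of its integer minimal polynomial, and $\beta_1=\beta,\dots,\beta_k$ the conjugates. For $P\in\mathcal P_d$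 the number $b_0^d\prod_lP(\beta_l)$ is an integer, and it is nonzero since $P(\beta)\ne 0$ forces $P(\beta_l)\neq0$ for all $l$. Moreover $|P(\beta_l)|\le d\max(1,|\beta_l|)^d$. So $|P(\beta)|\ge|b_0|^{-d}\prod_{l\ge2}d^{-1}\max(1,|\beta_l|)^{-d}$, which is at least $e^{-cd}$ for a suitable $c$.

**Theorem A.** $\dim_H\{\beta\in(\beta_c,1):\mu_\beta\not\ll\lambda\}=0$. In particular $\mu_\beta\ll\lambda$ for $\lambda$-a.e. $\beta\in(\beta_c,1)$.

**Theorem B.** $\dim_HE_{sep}=0$, and for every $\beta\in G_{sep}$: $\dim_H\mu_\beta=D_\beta:=\min\{1,\frac{H(X)}{E(X)\log(1/\beta)}\}$. That is, every Borel set of positive $\mu_\beta$-measure has dimension $\ge D_\beta$, and some set of full measure has dimension $\le D_\beta$.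

**Theorem C.** $\mu_\beta$ is singular for all $\beta<\beta_c$. It is singular also for $\beta=\beta_c$, unless $p_i=\beta_c^{\,i}$ for every $i$ with $p_i>0$. The exception is needed: for $p_i=2^{-i}$, $\beta_c=\frac12$ and $\mu_{1/2}$ is uniform on $[0,1]$.

Recall that $\mathcal H^s_\infty(E)=\inf\sum_i|U_i|^s$ over countable covers of $E$, and $\dim_HE=\inf\{s:\mathcal H^s_\infty(E)=0\}$. The *mass distribution principle* says: if a finite measure $\nu$ satisfies $\nu(J)\le C|J|^s$ for all intervals $J$ with $|J|\le 1$, then every set of positive outer $\nu$-measure has dimension $\ge s$. *Frostman's lemma* is the converse: a Borel set of positive dimension carries a probability measure with $\nu(B(x,t))\le Ct^s$ for some $s>0$.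

## 3. Singularity at and below the threshold: proof of Theorem C

Put $C=\beta/(1-\beta)$. Since $S_k\ge k$, $X_\beta\in[0,C]$. Hence $x=X_\beta$ lies in $T_{X_1}\cdots T_{X_k}[0,C]$, an interval of length $C\beta^{S_k}$, whose $\mu_\beta$-mass is at least the probability $\prod_{l\le k}p_{X_l}$ of the word that defines it. With $B[x,t]$ the closed ball,
$$\frac{\mu_\beta(B[x,C\beta^{S_k}])}{2C\beta^{S_k}}\ \ge\ \frac1{2C}\exp\Big(\sum_{l\le k}\big(\log p_{X_l}+X_l\log\tfrac1\beta\big)\Big).$$
The sum is a random walk whose steps are integrable with mean $-H(X)+E(X)\log\frac1\beta$. If $\beta<\beta_c$, the mean is positive and the walk tends to $+\infty$ a.s. If $\beta=\beta_c$, the mean is $0$. Then either the steps vanish identically, which says $p_i=\beta_c^{\,i}$ whenever $p_i>0$, or the walk is nondegenerate with mean zero, and such a walk has $\limsup=+\infty$ a.s. Apart from the exception, $\mu_\beta$ therefore has infinite upper density at $\mu_\beta$-a.e. $x$. By Lebesgue's differentiation theorem for measures, the set of points where a finite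 measure has infinite upper density is $\lambda$-null. So $\mu_\beta$ is carried by a null set. The statement about $p_i=2^{-i}$ is Proposition 2 with $q=1$. $\blacksquare$

## 4. Pure type, measurability and common divisors

**Lemma 3.** For each $\beta$ the measure $\mu_\beta$ is either absolutely continuous or singular.

*Proof.* The operator $\Phi(\nu)=\sum_ip_iT_i\nu$ preserves absolute continuity and singularity, since the $T_i$ are invertible affine maps. As $\Phi\mu_\beta=\mu_\beta$, uniqueness of the Lebesgue decomposition shows that the absolutely continuous part and the singular part are both fixed by $\Phi$. Now a $\Phi$-fixed probability $\nu$ is, for all $n$, the law of $\sum_{k\le n}\beta^{S_k}+\beta^{S_n}Y$ with $Y\sim\nu$ independent of the $X_k$. This converges a.s. to $X_\beta$, so $\nu=\mu_\beta$. If both parts were nonzero, both would be multiples of $\mu_\beta$, which is impossible. $\square$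

**Lemma 4.** $S:=\{\beta\in(0,1):\mu_\beta\text{ is singular}\}$ is a $G_\delta$ set.

*Proof.* A probability $\mu$ is singular iff for each $n$ there is a finite union $U$ of rational open intervals with $\lambda(U)<\frac1n$ and $\mu(U)>1-\frac1n$. For "only if", cover a null set of full measure by an open set of small length and exhaust it from inside. For "if", take such sets $U_k$ for $n=2^k$: $\limsup_kU_k$ is $\lambda$-null by Borel–Cantelli and has $\mu$-measure at least $\limsup\mu(U_k)=1$. Next, $X_{\beta'}\to X_\beta$ pointwise as $\beta'\to\beta$, by dominated convergence with $\beta'^{S_k}\le b^k$. So $\beta\mapsto\mu_\beta$ is weakly continuous and $\{\beta:\mu_\beta(U)>1-\frac1n\}$ is open for each open $U$. Thus $S$ is a countable intersection of unions of open sets. $\square$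

**Lemma 5.** In proving Theorems A and B we may assume $\gcd\{i:p_i>0\}=1$.

*Proof.* Let $g$ be the gcd and $X=gY$. Then $X_\beta=Y_{\beta^g}$, $H(X)=H(Y)$, $E(X)=gE(Y)$. The map $\beta\mapsto\beta^g$ is locally bi-Lipschitz on $(0,1)$, so it preserves sets of dimension $0$ in both directions, and it sends $\beta_c(X)$ to $\beta_c(Y)$. The number $D_\beta$ for $X$ equals $D_{\beta^g}$ for $Y$. Finally, if $\beta\in G_{sep}$ then $\beta^g\in G_{sep}$: for $P\in\mathcal P_d$ we have $P(z^g)\in\mathcal P_{gd}$, so $|P(\beta^g)|\ge e^{-cgd}$. $\square$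

From now on $\gcd\{i:p_i>0\}=1$.

## 5. Dimension one is not enough, and a second ingredient that is

The room above $\beta_c$ suggests proving that $\mu_\beta$ has dimension $1$ there, which is what Theorem B does on $G_{sep}$. This cannot by itself give a density. For $X\in\{1,2\}$ with $p_1=p$ we have $H(X)/E(X)=h_b(p)/(2-p)$, where $h_b$ is the binary entropy with natural logarithms. At $p=\frac12$ this is $\frac23\log2>0.46$, as $p\to1$ it tends to $0$, and $\log\frac32<0.41$. So for some $p\in(\frac12,1)$ we have $\beta_c=\frac23$. Since $\frac23+\frac49\ne1$, we are not in the exceptional case of Theorem C, and $\mu_{2/3}$ is singular. But $\frac23\in G_{sep}$, so Theorem B, proved in Section 14, gives $\dim_H\mu_{2/3}=1$. Dimension $1$ and singularity coexist.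

What helps is a second independent summand whose Fourier transform decays. We write $\hat\theta(\xi)=\int e^{2\pi i\xi x}d\theta(x)$. Let $\mathcal D_n$ be the partition of $\mathbb R$ into the intervals $[k2^{-n},(k+1)2^{-n})$, and $\mathcal D_n(x)$ the cell containing $x$. For a finite compactly supported measure $\nu$ on $\mathbb R$ and $0<s<1$, recall the energy formula $\iint|x-y|^{-s}d\nu\,d\nu=c_s\int|\hat\nu(\xi)|^2|\xi|^{s-1}d\xi$ with $c_s>0$.

**Lemma 6.** Let $\theta$ be a probability on $[0,1]$ with $\liminf_n-\frac1n\log_2\theta(\mathcal D_n(x))\ge1$ for $\theta$-a.e. $x$, and let $\eta$ be a probability on $\mathbb R$ with $|\hat\eta(\xi)|\le C|\xi|^{-\delta}$ for $|\xi|\ge1$, where $C,\delta>0$. Then $\theta*\eta\ll\lambda$.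

*Proof.* Let $0<\varepsilon<\min(\delta,\frac12)$ and $F_k=\{x:\theta(\mathcal D_n(x))\le2^k2^{-n(1-\varepsilon)}\ \forall n\ge1\}$. By hypothesis $\theta(F_k)\uparrow1$. Let $\theta_k=\theta|_{F_k}$. A cell of $\mathcal D_n$ either misses $F_k$ or has $\theta$-mass $\le2^k2^{-n(1-\varepsilon)}$, so in both cases its $\theta_k$-mass obeys this bound. An interval of length $t\in(2^{-n-1},2^{-n}]$, $n\ge1$, meets at most two cells of $\mathcal D_n$. So its $\theta_k$-mass is at most $2^{k+1}(2t)^{1-\varepsilon}$, and this also holds for $t\in(\frac12,1]$. Since $0<1-2\varepsilon<1-\varepsilon$, the $(1-2\varepsilon)$-energy of $\theta_k$ is finite, i.e. $\int|\hat\theta_k|^2|\xi|^{-2\varepsilon}d\xi<\infty$. As $\varepsilon<\delta$,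
$$\int|\hat\theta_k\hat\eta|^2d\xi\le2+C^2\int_{|\xi|\ge1}|\hat\theta_k|^2|\xi|^{-2\varepsilon}d\xi<\infty ,$$
and by Plancherel $\theta_k*\eta$ has an $L^2$ density. Finally $\theta*\eta-\theta_k*\eta$ is a positive measure of mass $1-\theta(F_k)\to0$, and a total variation limit of absolutely continuous measures is absolutely continuous. $\square$

The plan is now to write the law of interest as an average of convolutions $A*B$ with $A$ of dimension $1$ and $\hat B$ decaying like a power, for all $\beta>\beta_c$ outside a set of dimension $0$.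

## 6. Stationary renewal bits and their entropy

The purpose of this section is to replace $X_\beta$ by a stationary version, so that ergodic theory applies.

Let $(V_n)_{n\ge0}$ be the *forward recurrence chain*: it moves $r\to r-1$ for $r\ge1$ and $0\to x-1$ with probability $p_x$. So $V_n$ is the waiting time until the next renewal. The law $\pi(r)=P(X>r)/E(X)$, $r\ge0$, is stationary: $\pi(r+1)+\pi(0)p_{r+1}=\frac{P(X>r+1)+P(X=r+1)}{E(X)}=\pi(r)$, and $\sum_rP(X>r)=E(X)$. We start the chain in $\pi$. On $\{r:P(X>r)>0\}$ it is irreducible (from $0$ one reaches $x-1$ whenever $p_x>0$, and every state runs down to $0$). It is positive recurrent, since it has a stationary law, and aperiodic, since the return times to $0$ have the law of $X$, whose support has gcd $1$. By the convergence theorem for Markov chains the stationary process $(V_n)$ is mixing. Put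
$$\zeta_n=1_{\{V_n=0\}},\qquad Z_\beta=\sum_{n\ge0}\beta^n\zeta_n .$$
Then $P(\zeta_n=1)=\pi(0)=1/E(X)$. For $X$ uniform on $\{1,2\}$, for example, $\pi(0)=\frac23$ and $\pi(1)=\frac13$.

**Lemma 7.** $\text{law}(Z_\beta)=\sum_r\pi(r)\,\text{law}\big(\beta^r(1+X_\beta)\big)$ and $\pi(0)>0$. In particular, if $\text{law}(Z_\beta)\ll\lambda$ then $\mu_\beta\ll\lambda$.

*Proof.* The first renewal is at time $V_0$ and the later gaps are i.i.d. copies of $X$ independent of $V_0$, so $Z_\beta=\beta^{V_0}(1+X_\beta')$ with $X'_\beta\sim\mu_\beta$ independent of $V_0$. For the last claim, $\pi(0)\,\text{law}(1+X_\beta)\le\text{law}(Z_\beta)$. $\square$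

**Lemma 8.** $\liminf_{L\to\infty}\frac1LH(\zeta_0,\dots,\zeta_{L-1})\ge H(X)/E(X)$.

*Proof.* For $0\le a\le n-1$, the last renewal in $[0,n-1]$ is at $n-1-a$ with probability $P(\zeta_{n-1-a}=1)P(X>a)=P(X>a)/E(X)$. Given this and the bits $\zeta_0,\dots,\zeta_{n-1}$, the current gap is known only to exceed $a$, and $\zeta_n=1$ iff it equals $a+1$, which has probability $p_{a+1}/P(X>a)$. Dropping the case of no renewal,
$$H(\zeta_n|\zeta_0,\dots,\zeta_{n-1})\ge\frac1{E(X)}\sum_{a<n,\,P(X>a)>0}P(X>a)\,h_b\Big(\frac{p_{a+1}}{P(X>a)}\Big).$$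
Determine $X\wedge k$ by asking in turn whether $X=1$, $X=2$, and so on. The chain rule gives $H(X\wedge k)=\sum_{a<k-1}P(X>a)h_b(\frac{p_{a+1}}{P(X>a)})$, over $a$ with $P(X>a)>0$, and $H(X\wedge k)\to H(X)$ as $k\to\infty$. So the right side above tends to $H(X)/E(X)$. Now $H(\zeta_0,\dots,\zeta_{L-1})=\sum_{n<L}H(\zeta_n|\zeta_0,\dots,\zeta_{n-1})$, and we take averages. $\square$

## 7. Conditioning on block endpoints produces a convolution

Cut the time axis into long A-parts and short B-parts, and let $A$ and $B$ be the contributions of the two kinds of parts to $(1-\beta)Z_\beta$. They are dependent. We must condition on something that makes them independent. If we condition on all bits in the B-parts, then $B$ becomes a point mass, $|\hat B|\equiv1$, and Lemma 6 has nothing to work with. So the B-parts must keep some randomness. The A-parts must keep almost all of theirs: to reach every $\beta>\beta_c$, the entropy left in the A-parts, per place, must come arbitrarily close to $H(X)/E(X)$, so the information conditioned on may cost only $o(1)$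 per place. The way out is that a renewal process forgets at every renewal. It is enough to know the first and the last renewal in each part; this costs only $O(\log L)$ for an A-part of length $L$. And in a B-part one can hide a fair coin by swapping two consecutive gaps.

**Definition (parts and types).** Fix $i_*<j_*$ with $p_{i_*},p_{j_*}>0$; they exist since $X$ is not constant. Let $L_1=i_*+j_*+1$, let $L\ge1$, and $M=L+L_1$. The superblock $[mM,(m+1)M)$, $m\ge0$, consists of an *A-part* (its first $L$ places) and a *B-part* (its last $L_1$ places). The *endpoint type* of a $0$-$1$ word is $\emptyset$ if it has no $1$, and otherwise the pair (first, last) of positions of a $1$. Let $w^{(1)},w^{(2)}\in\{0,1\}^{L_1}$ have ones exactly at $0,i_*,i_*+j_*$ and exactly at $0,j_*,i_*+j_*$ respectively. The *B-type* of $w\in\{0,1\}^{L_1}$ is $*$ if $w\in\{w^{(1)},w^{(2)}\}$, and otherwise $w$ itself. Let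
$$\omega_m=(\text{endpoint type of the $m$-th A-part},\ \text{B-type of the $m$-th B-part}),\qquad\omega=(\omega_m)_{m\ge0},$$
let $\mathbb P$ be the law of $\omega$, and $\sigma$ the shift.

For $X$ uniform on $\{1,2\}$: $i_*=1$, $j_*=2$, $L_1=4$, $w^{(1)}=1101$, $w^{(2)}=1011$. With $L=3$ the only endpoint type leaving a choice for the A-word is $(0,2)$, with the words $101$ (one gap $2$, weight $p_2=\frac12$) and $111$ (gaps $1,1$, weight $p_1^2=\frac14$). Given this type they have probabilities $\frac23$ and $\frac13$.

The symbols lie in a finite alphabet; we keep only those of positive probability. Neither $\omega$ nor $\mathbb P$ depends on $\beta$.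

**Lemma 9.** $(\mathbb P,\sigma)$ is stationary and ergodic.

*Proof.* $\omega_m$ is a function, the same for all $m$, of $V_{mM},\dots,V_{mM+M-1}$. The shift by $M$ on the mixing stationary process $(V_n)$ is again mixing, hence ergodic, and $(\mathbb P,\sigma)$ is a factor of it. $\square$

**Lemma 10.** Given $\omega$, the words in all A-parts and B-parts are independent. The $m$-th A-word has a conditional law $q_{\omega_m}$ that depends only on its endpoint type. The $m$-th B-word is uniform on $\{w^{(1)},w^{(2)}\}$ if its B-type is $*$, and equal to its B-type otherwise.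

*Proof.* Fix a horizon $nM$. A $0$-$1$ word of this length with ones at $s_1<\dots<s_k$, $k\ge1$, has probability
$$\pi(s_1)\prod_{l<k}p_{s_{l+1}-s_l}\cdot P(X>nM-1-s_k),$$
and the zero word has probability $\sum_{r\ge nM}\pi(r)$. If $s_l,s_{l+1}$ are in different parts, then $s_l$ is the last one in its part and $s_{l+1}$ is the first one in the next part that is not empty. So all factors are determined by the endpoint types of the $2n$ parts, except the $p_{gap}$ for gaps inside a part. Hence the probability is a function of the endpoint types times $\prod_{\text{parts}}W(\text{part-word})$, where $W$ is the product of $p_{gap}$ over internal gaps. So given the endpoint types of all parts, the part-words are independent, each with law proportional to $W$ on the words of its type. The B-type is a function of the single B-word and determines its endpoint type, so conditioning in addition on the B-types keeps independence. Both $w^{(1)}$ and $w^{(2)}$ have endpoint type $(0,i_*+j_*)$ and weight $W=p_{i_*}p_{j_*}$, so given $*$ they are equally likely.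 Thus, for $n\ge k$, the conditional law of the words in superblocks $0,\dots,k-1$ given $\omega_0,\dots,\omega_{n-1}$ is the stated product, which does not depend on $n$. By martingale convergence it is also the conditional law given $\omega$. $\square$

Put $\rho=\beta^M$. Let $v_m\sim q_{\omega_m}$ be independent A-words, $D_m=(1-\beta)\sum_{r<L}\beta^rv_{m,r}$, and let $A_\omega=A_\omega^\beta$ be the law of $\sum_{m\ge0}\rho^mD_m$. Since $(1-\beta)\sum_n\beta^n=1$, $A_\omega$ lives on $[0,1]$. Let $B_\omega=B^\beta_\omega$ be the conditional law of the contribution $(1-\beta)\sum\beta^n\zeta_n$ of the places $n$ in B-parts. By Lemma 10,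
$$\text{given }\omega,\quad(1-\beta)Z_\beta\ \text{ has law }\ A^\beta_\omega*B^\beta_\omega. \tag{1}$$
Let $G=G(\omega)=\{m:\text{the B-type of the $m$-th B-part is }*\}$. For $m\notin G$ the $m$-th B-part contributes a constant. For $m\in G$ it contributes one of two values, each with probability $\frac12$, whose difference is $\varphi(\beta)\beta^{mM}$ with
$$\varphi(\beta)=(1-\beta)\beta^L(\beta^{i_*}-\beta^{j_*})>0 .$$
Since $|\frac12(1+e^{2\pi ix})|=|\cos\pi x|$,
$$|\widehat{B^\beta_\omega}(\xi)|=\prod_{m\in G}|\cos(\pi\xi\varphi(\beta)\beta^{mM})|. \tag{2}$$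
Moreover $P(0\in G)=2p_{i_*}p_{j_*}/E(X)>0$: there must be a renewal at place $L$, followed by the gaps $i_*,j_*$ or $j_*,i_*$.

**Lemma 11.** Let $h=h_L=\mathbb E\,H(q_{\omega_0})$. Then
$$\liminf_{L\to\infty}\frac{h_L}{L+L_1}\ge\frac{H(X)}{E(X)}. \tag{3}$$

*Proof.* By Lemma 10, $q_{\omega_0}$ is the conditional law of the first A-word given its endpoint type, so $h_L$ is the corresponding conditional entropy. There are $1+\frac{L(L+1)}2$ endpoint types. Hence $h_L\ge H(\zeta_0,\dots,\zeta_{L-1})-\log(1+\frac{L(L+1)}2)$. Apply Lemma 8; $L_1$ is fixed. $\square$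

In the example above with $L=3$, the type $(0,2)$ has probability $P(\zeta_0=\zeta_2=1)=\frac23(p_2+p_1^2)=\frac12$, so $h_3=\frac12h_b(\frac13)$.

*Measurability.* $\omega\mapsto A_\omega$ is weakly continuous in the product topology, because $\omega_0,\dots,\omega_{\ell-1}$ determine $A_\omega$ up to a displacement of at most $\rho^\ell$. So $\omega\mapsto A_\omega(F)$ is Borel for Borel $F$, and the entropies of $A_\omega$ and of its affine images below are Borel functions of $\omega$ and of the parameters of the map. By (2), $|\widehat{B^\beta_\omega}(\xi)|$ is a decreasing limit of Borel functions of $(\beta,\omega,\xi)$, hence Borel; it is continuous and even in $\xi$.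

## 8. Parameters with near-coincidences form a set of dimension zero

The next two statements show that $E_{sep}$ is small. The point is that a power series $f$ with $f(0)=1$ and bounded coefficients has few zeros in a smaller disk, and away from its zeros it cannot be small.

**Lemma 12.** Let $[a,b]\subset(0,1)$. There are an integer $K\ge1$ and $c_0\in(0,1]$ such that for every $f(z)=1+\sum_{k\ge1}a_kz^k$ with $a_k\in\{-1,0,1\}$ and every $r>0$, the set $\{\beta\in[a,b]:|f(\beta)|<r\}$ is covered by at most $K$ intervals of length $\le4(r/c_0)^{1/K}$.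

*Proof.* Fix $b<R'<R<1$. We have $|f(z)|\le\frac1{1-|z|}$ and $f(0)=1$. By Jensen's formula, $\sum\log\frac R{|z_l|}$ over the zeros in $|z|<R$ equals the mean of $\log|f|$ on $|z|=R$, which is at most $\log\frac1{1-R}$. So there are at most $\log\frac1{1-R}/\log\frac R{R'}$ zeros in $|z|<R'$, with multiplicity. Let the integer $K\ge1$ bound this number and let $z_1,\dots,z_k$ be these zeros. Put
$$\Phi(z)=\prod_{l\le k}\frac{R'(z-z_l)}{R'^2-\bar z_lz},\qquad g=f/\Phi .$$
Then $g$ is analytic near $|z|\le R'$ and zero-free in $|z|<R'$. As $|\Phi|=1$ on $|z|=R'$, the maximum principle gives $|g|\le S_0:=\frac1{1-R'}$ on $|z|\le R'$. Also $|g(0)|=\prod_lR'/|z_l|\ge1$. So $u=\log(S_0/|g|)$ is nonnegative and harmonic in $|z|<R'$ with $u(0)\le\log S_0$. Harnack's inequality gives $u\le\frac{R'+b}{R'-b}\log S_0$ on $|z|\le b$, that is, $|g|\ge c_0:=S_0^{-2b/(R'-b)}\in(0,1]$ there.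

For $\beta\in[a,b]$ we have $|R'^2-\bar z_l\beta|\le2R'^2$, so each factor of $\Phi(\beta)$ has modulus at least $\frac{|\beta-z_l|}{2R'}\ge\frac{|\beta-z_l|}2$, and
$$|f(\beta)|\ge c_0\prod_{l\le k}\frac{|\beta-z_l|}2 .$$
If $r<c_0$ and $|f(\beta)|<r$, the product is less than $r/c_0<1$. So $k\ge1$ and some factor is less than $(r/c_0)^{1/k}\le(r/c_0)^{1/K}$. Then $\beta$ is within $2(r/c_0)^{1/K}$ of $\text{Re}\,z_l$, which gives at most $K$ intervals. If $r\ge c_0$, use $[a,b]$ itself, whose length is less than $4$. $\square$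

**Proposition 13.** $\dim_HE_{sep}=0$.

*Proof.* Let $[a,b]\subset(0,1)$ and let $c>\log\frac1a$ be an integer. If $\beta\in E_{sep}\cap[a,b]$, there are $d$ and $P\in\mathcal P_d$ with $|P(\beta)|<e^{-cd}$. Write $P=\pm z^lf$ with $l<d$ and $f$ as in Lemma 12; then $|f(\beta)|<e^{-cd}a^{-d}=e^{-(c-\log(1/a))d}$. Since $|\mathcal P_d|\le3^d$, for every $s>0$
$$\mathcal H^s_\infty(E_{sep}\cap[a,b])\le\sum_{d\ge1}3^dK\Big(4c_0^{-1/K}e^{-(c-\log(1/a))d/K}\Big)^s,$$
a constant times a geometric series with ratio $3e^{-s(c-\log(1/a))/K}$, which tends to $0$ as $c\to\infty$. So $\dim_H(E_{sep}\cap[a,b])\le s$ for all $s>0$. Exhaust $(0,1)$ by countably many $[a,b]$. $\square$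

## 9. Entropy at dyadic scales and the inverse theorem

To compute the dimension of $A_\omega$ we use entropies of dyadic partitions, in base $2$. $H(\theta,\mathcal D)$ and $H(\theta,\mathcal D|\mathcal E)$ denote entropy and conditional entropy of partitions in base $2$, and $H_n(\theta)=\frac1nH(\theta,\mathcal D_n)$. All other entropies stay natural. $S_c$ denotes scaling by $c$.

**Definition (components).** For $\theta(\mathcal D_i(x))>0$ let $\theta_{\mathcal D_i(x)}$ be the normalized restriction of $\theta$ to $\mathcal D_i(x)$, and $\theta^{x,i}$ its image under the increasing affine map of $\mathcal D_i(x)$ onto $[0,1)$. Thus $H_m(\theta^{x,i})=\frac1mH(\theta_{\mathcal D_i(x)},\mathcal D_{i+m})\in[0,1]$.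

For Lebesgue measure on $[0,1]$ every component is Lebesgue and $H_m=1$; for a point mass every component is a point mass and $H_m=0$.

**Entropy facts.**

(E1) $\theta\mapsto H(\theta,\mathcal D)$ and $\theta\mapsto H(\theta,\mathcal D|\mathcal E)$ are concave, also for integrals. Indeed, if $\theta=\int\theta_z\,d\eta(z)$, conditioning on $z$ does not increase entropy.

(E2) If each cell of $\mathcal E$ meets at most $k$ cells of $\mathcal F$, then $H(\theta,\mathcal F)\le H(\theta,\mathcal E)+\log_2k$, since $H(\theta,\mathcal F|\mathcal E)\le\log_2k$. Note that a half-open interval of length $T2^{-n}$ meets at most $\lceil T\rceil+1\le T+2$ cells of $\mathcal D_n$. Consequences: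

(E2a) If $X'=sX+t$, $s>0$, and $K^{-1}2^{-n}\le2^{-n'}/s\le K2^{-n}$, then the entropies of $\text{law}(X')$ with respect to $\mathcal D_{n'}$ and of $\text{law}(X)$ with respect to $\mathcal D_n$ differ by at most $\log_2(K+2)$. Indeed, pulled back to $X$, $\mathcal D_{n'}$ becomes a partition into intervals of length $2^{-n'}/s$, and each partition's cells meet at most $K+2$ cells of the other.

(E2b) If $|X-Y|\le K2^{-n}$, the $\mathcal D_n$-entropies of $X$ and $Y$ differ by at most $\log_2(2K+3)$. Indeed, given the cell of $Y$, $X$ lies in a half-open interval of length $(2K+1)2^{-n}$; and symmetrically.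

(E2c) $H(\mu*\nu,\mathcal D_n)\ge H(\mu,\mathcal D_n)-\log_23$: by (E1) the left side is at least the average of the entropies of translates of $\mu$, and (E2a) applies with $s=K=1$.

(E3) For $\theta\in\mathcal P([0,1])$, with an absolute constant,
$$\frac1n\sum_{i=1}^n\int H_m(\theta^{x,i})d\theta(x)=H_n(\theta)+O(m/n).$$
Indeed $m\int H_m(\theta^{x,i})d\theta=H(\theta,\mathcal D_{i+m})-H(\theta,\mathcal D_i)$, so the left side telescopes to $\frac1{nm}\big[\sum_{k=1}^mH(\theta,\mathcal D_{n+k})-\sum_{k=1}^mH(\theta,\mathcal D_k)\big]$. Now use $0\le H(\theta,\mathcal D_{n+k})-H(\theta,\mathcal D_n)\le k$ and $0\le H(\theta,\mathcal D_k)\le k+1$.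

The one deep input of the lecture is the following theorem. It says that if convolving with $\nu$ does not increase the entropy of $\mu$, then at almost every scale either $\mu$ looks uniform or $\nu$ looks like a point mass.

**Theorem H** (M. Hochman, *On self-similar sets with overlaps and inverse theorems for entropy*, Ann. of Math. 180 (2014), Thm 2.7). For all $\varepsilon>0$, $m\ge1$ there is $\delta=\delta(\varepsilon,m)>0$ such that for all $n>n(\varepsilon,\delta,m)$: if $\mu,\nu\in\mathcal P([0,1])$ and $H_n(\mu*\nu)<H_n(\mu)+\delta$, there are disjoint $\mathcal I,\mathcal J\subset\{1,\dots,n\}$ with $|\mathcal I\cup\mathcal J|>(1-\varepsilon)n$, $\mu\{x:H_m(\mu^{x,k})>1-\varepsilon\}>1-\varepsilon$ for $k\in\mathcal I$, and $\nu\{x:H_m(\nu^{x,k})<\varepsilon\}>1-\varepsilon$ for $k\in\mathcal J$.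

## 10. The local dimension of $A_\omega$

Fix $\beta\in(0,1)$ and $L$. Write $\kappa=\log_2(1/\rho)=M\log_2(1/\beta)$ and $a_n(\omega)=H(A_\omega,\mathcal D_n)$. Let $A^{(\ell)}_\omega$ be the law of $\sum_{m<\ell}\rho^mD_m$. From the definition,
$$A_\omega=A^{(\ell)}_\omega*S_{\rho^\ell}A_{\sigma^\ell\omega}. \tag{4}$$

**Lemma 14.** There is a constant $\alpha\in[0,1]$ with $a_n(\omega)/n\to\alpha$ for $\mathbb P$-a.e. $\omega$. Hence $e_m:=\mathbb E|a_m/m-\alpha|\to0$.

*Proof.* Let $n=\lfloor\kappa\ell\rfloor$, $n'=\lfloor\kappa\ell'\rfloor$, so $2^n\rho^\ell\in(\frac12,1]$. By (4) and concavity, $H(A_\omega,\mathcal D_{n+n'}|\mathcal D_n)$ is at least the minimum over atoms $u$ of $A^{(\ell)}_\omega$ of $H(\delta_u*S_{\rho^\ell}A_{\sigma^\ell\omega},\mathcal D_{n+n'}|\mathcal D_n)$. Such a measure lives on $[u,u+\rho^\ell]$, which meets at most $2$ cells of $\mathcal D_n$, so dropping the conditioning changes its entropy by at most $1$. By (E2a) with $s=\rho^\ell$ and $K=2$ (as $2^{-n-n'}/\rho^\ell\in[1,2)\cdot2^{-n'}$), its $\mathcal D_{n+n'}$-entropy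 is at least $a_{n'}(\sigma^\ell\omega)-2$. Hence $a_{n+n'}(\omega)\ge a_n(\omega)+a_{n'}(\sigma^\ell\omega)-3$. Since $\lfloor\kappa(\ell+\ell')\rfloor\ge n+n'$ and $a_n$ is nondecreasing in $n$, $b_\ell:=a_{\lfloor\kappa\ell\rfloor}$ satisfies
$$b_{\ell+\ell'}\ge b_\ell+b_{\ell'}\circ\sigma^\ell-3 .$$
So $b_\ell-3$ is superadditive, with $0\le b_\ell\le\kappa\ell+1$. By Kingman's theorem and ergodicity, $b_\ell/\ell$ converges a.e. to a constant, which we call $\alpha\kappa$. For $\ell=\lfloor n/\kappa\rfloor$ we have $b_\ell\le a_n\le b_{\ell+1}$, so $a_n/n\to\alpha$. As $0\le a_n\le n+1$, $\alpha\in[0,1]$, and the last claim is bounded convergence. $\square$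

We now want to pass from average entropy to entropies of components. A component is the restriction of $A_\omega$ to a dyadic cell, and small copies of $A_{\sigma^\ell\omega}$ that straddle the boundary of the cell are cut. A random translation makes straddling rare.

**Notation.** For $c\in[\frac14,\frac12]$ and $y\in[0,\frac12]$ let $A'=A'_{\omega,c,y}\in\mathcal P([0,1])$ be the law of $cU+y$, $U\sim A_\omega$. For $r\ge1$ let $\mathrm{bd}_i$ be the union of the first and last level-$(i+r)$ dyadic subcells of all cells of $\mathcal D_i$; it is a union of cells of $\mathcal D_{i+r}$. Let $\ell_i=\min\{\ell:\rho^\ell\le2^{-i-r}\}=\lceil(i+r)/\kappa\rceil$.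

*Digits.* If $y$ is uniform on $[0,\frac12]$ and $v$ is fixed, then $v+y$ mod $\frac12$ is uniform, so the binary digits of $v+y$ in places $2,3,\dots$ are i.i.d. fair. For $i\ge1$ the event $v+y\in\mathrm{bd}_i$ says that digits $i+1,\dots,i+r$ are all equal. So it has probability $2^{1-r}$.

**Lemma 15.** With $C=3+\kappa$, for all $\omega$, $i\ge1$, $m\ge1$ and $A'(\mathcal D_i(x))>0$:
$$\alpha-H_m(A'^{x,i})\le\Big|\frac{a_m(\sigma^{\ell_i}\omega)}m-\alpha\Big|+\frac{r+C}m+A'(\mathrm{bd}_i\,|\,\mathcal D_i(x)).$$

*Proof.* Let $\ell=\ell_i$, $I=\mathcal D_i(x)$ and $b=A'(\mathrm{bd}_i|I)$. By (4), $A'$ is the mixture, over atoms $u$ of $A^{(\ell)}_\omega$, of the pieces $\text{law}(cu+y+c\rho^\ell U')$, $U'\sim A_{\sigma^\ell\omega}$. Each piece lives on a closed interval of length $c\rho^\ell\le2^{-i-r-1}$. If such an interval meets $I$ without being contained in $I$, it contains an endpoint of $I$, so its part in $I$ lies within $2^{-i-r-1}$ of that endpoint, hence in $\mathrm{bd}_i$. So the pieces contained in $I$ make up a proportion at least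 $1-b$ of $A'|_I$.

Since $\rho^\ell>\rho2^{-i-r}$, we have $c\rho^\ell\ge\rho2^{-i-r-2}$. The preimage in the variable $U'$ of a cell of $\mathcal D_{i+m}$ is a half-open interval of length at most $2^{-m}T$ with $T=2^{r+2}/\rho\ge2$, so it meets at most $T+2\le2T=2^{r+3}/\rho$ cells of $\mathcal D_m$. By (E2), each piece has $\mathcal D_{i+m}$-entropy at least $a_m(\sigma^\ell\omega)-(r+3+\kappa)=a_m(\sigma^\ell\omega)-(r+C)$. By concavity, with $d$ the sum of the first two terms on the right of the claim,
$$H_m(A'^{x,i})\ge(1-b)\Big(\frac{a_m(\sigma^\ell\omega)}m-\frac{r+C}m\Big)^+\ge(1-b)(\alpha-d).$$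
So $\alpha-H_m(A'^{x,i})\le b\alpha+(1-b)d\le b+d$. $\square$

Each value $\ell$ is taken by $\ell_i$ for at most $\kappa+1$ indices $i$, because $i+r\in(\kappa(\ell-1),\kappa\ell]$, and for $i\le N$ only values up to $\lceil(N+r)/\kappa\rceil$ occur. So Birkhoff's theorem gives, for a.e. $\omega$ and all $m,r$,
$$\limsup_N\frac1N\sum_{i=1}^N\Big|\frac{a_m(\sigma^{\ell_i}\omega)}m-\alpha\Big|\le C_\kappa e_m,\qquad C_\kappa=\frac{\kappa+1}\kappa. \tag{5}$$

**Proposition 16.** For $\mathbb P$-a.e. $\omega$ and $\lambda$-a.e. $y\in[0,\frac12]$, with $A'=A'_{\omega,1/2,y}$: $\liminf_n-\frac1n\log_2A'(\mathcal D_n(x))\ge\alpha$ for $A'$-a.e. $x$.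

*Proof.* Fix $m,r$ and $\omega$ satisfying (5). We use the law of large numbers for martingale differences $d_k$ bounded in $L^2$: $\frac1n\sum_{k\le n}d_k\to0$ a.s.

**Step 1 (the boundary terms average to $2^{1-r}$).** For each fixed $u$ and $y$ uniform on $[0,\frac12]$, the indicators of $\frac u2+y\in\mathrm{bd}_i$, for $i\ge1$ in one residue class mod $r$, are functions of disjoint blocks of i.i.d. digits. By the strong law in each class and Fubini, for a.e. $y$ and $A'$-a.e. $x$, $\frac1n\sum_{i\le n}1_{\mathrm{bd}_i}(x)\to2^{1-r}$. Now consider, under $A'$, the filtration generated by the $\mathcal D_i$. As $\mathrm{bd}_i$ is a union of cells of $\mathcal D_{i+r}$, the variables $1_{\mathrm{bd}_i}(x)-A'(\mathrm{bd}_i|\mathcal D_i(x))$ are bounded martingale differences in each residue class mod $r$. Hence also $\frac1n\sum_{i\le n}A'(\mathrm{bd}_i|\mathcal D_i(x))\to2^{1-r}$ a.e.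

**Step 2 (component entropies are large on average).** By Lemma 15, (5) and Step 1,
$$\liminf_n\frac1n\sum_{i\le n-m}H_m(A'^{x,i})\ge\alpha-C_\kappa e_m-\frac{r+C}m-2^{1-r}\qquad A'\text{-a.e.}$$

**Step 3 (from entropy to measure of cells).** Let $J_i(x)=-\log_2\frac{A'(\mathcal D_{i+m}(x))}{A'(\mathcal D_i(x))}$. Then $E[J_i|\mathcal D_i]=mH_m(A'^{x,i})$. A cell has $2^m$ subcells of level $i+m$, so $E[J_i^2]\le2^m\sup_{0<p\le1}p\log_2^2p<\infty$. In each residue class mod $m$ the $J_i-mH_m(A'^{x,i})$ are martingale differences bounded in $L^2$, so $\frac1n\sum_{i\le n-m}(J_i-mH_m(A'^{x,i}))\to0$ a.e. In one residue class the sum of the $J_i$ with $i\le n-m$ telescopes to $-\log_2A'(\mathcal D_{i'+m}(x))+\log_2A'(\mathcal D_{i''}(x))$, with $i''$ the first and $i'$ the last index. This is at most $-\log_2A'(\mathcal D_n(x))$, because $i'+m\le n$. Adding the $m$ classes, $\sum_{i=1}^{n-m}J_i(x)\le-m\log_2A'(\mathcal D_n(x))$. Therefore, a.e.,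
$$\liminf_n-\frac1n\log_2A'(\mathcal D_n(x))\ge\alpha-C_\kappa e_m-\frac{r+C}m-2^{1-r}.$$
This holds for all pairs $(m,r)$ simultaneously. Let $m\to\infty$, then $r\to\infty$. $\square$

## 11. Separation forces $\alpha$ up to its natural value

**Proposition 17.** If $\beta\in G_{sep}$ then $\alpha\ge\min\{1,\frac h{M\log(1/\beta)}\}$.

The idea: if $\alpha$ were smaller than this, then at scale $2^{-n}\approx\rho^\ell$ the discrete measure $A_\omega^{(\ell)}$ would show less entropy than its atoms contain. By separation the missing entropy appears between the scales $2^{-n}$ and $2^{-Qn}$ for some constant $Q$. There it is convolved with a small copy of $A_{\sigma^\ell\omega}$, which should raise the entropy above its asymptotic value, by the inverse theorem. That is a contradiction.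

*Proof.* Let $h_2=h/\log2$; then $\frac h{M\log(1/\beta)}=\frac{h_2}\kappa$. Suppose $\alpha<1$ and $\alpha<h_2/\kappa$.

**Step 1 (choice of scales).** Two distinct sequences of A-words in the first $\ell$ superblocks give values of $\sum_{m<\ell}\rho^mD_m$ differing by $(1-\beta)P(\beta)$ with $P\in\mathcal P_{\ell M}$, hence by at least $(1-\beta)e^{-c_\beta\ell M}$, where $c_\beta$ is a separation constant of $\beta$. Let $n=\lfloor\kappa\ell\rfloor$ and fix an integer $Q\ge2$ such that $(1-\beta)e^{-c_\beta\ell M}>2^{-Qn}$ for all large $\ell$. Put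
$$N=(Q-1)n,\qquad\nu=A^{(\ell)}_\omega,\qquad\tau=S_{\rho^\ell}A_{\sigma^\ell\omega},\qquad A_\omega=\nu*\tau,\qquad c_2=\frac{h_2/\kappa-\alpha}{3(Q-1)}>0 .$$

**Step 2 (choice of parameters).** Choose $\varepsilon\in(0,\frac12]$ with $6\varepsilon\le c_2$ and $\varepsilon\le\frac{1-\alpha}2$. Then choose first $r$ and then $m$ so that
$$s_*:=C_\kappa e_m+\frac{r+C}m+2^{1-r}\quad\text{satisfies}\quad t:=2s_*\le\frac{\varepsilon(1-\alpha)}8 ;$$
this is possible since $e_m\to0$. Let $\delta=\delta(\varepsilon,m)$ be from Theorem H.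

**Step 3 (choice of $\omega$ for each $\ell$).** By Birkhoff, Lemma 14, stationarity (for quantities evaluated at $\sigma^\ell\omega$) and (5), the following hold as $\ell\to\infty$: $\frac1\ell\sum_{m'<\ell}H(q_{\omega_{m'}})\to h$, $\frac{a_n(\omega)}n\to\alpha$, $\frac{a_{Qn}(\omega)}{Qn}\to\alpha$, $\frac{a_N(\sigma^\ell\omega)}N\to\alpha$, all in $\mathbb P$-probability, and
$$\frac1N\sum_{i=1}^N\Big|\frac{a_m(\sigma^{\ell_i+\ell}\omega)}m-\alpha\Big|\le C_\kappa e_m+s_* \tag{6}$$
with probability tending to $1$. So for each large $\ell$ we can choose one $\omega=\omega(\ell)$ such that (6) holds and the four convergences hold along these choices. Below, $o(1)$ refers to $\ell\to\infty$ along these choices, and $O(\cdot)$ constants do not depend on $\omega,\ell$, on the cell $I$, or on $c,y$.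

**Step 4 (entropy of $\nu$ between the two scales).** Each cell of $\mathcal D_{Qn}$ contains at most one atom of $\nu$, and distinct word sequences give distinct atoms, so $H(\nu,\mathcal D_{Qn})=\frac1{\log2}\sum_{m'<\ell}H(q_{\omega_{m'}})=\ell h_2+o(\ell)=n\frac{h_2}\kappa+o(n)$. Since $\sum_{m'\ge\ell}\rho^{m'}D_{m'}\in[0,\rho^\ell]\subset[0,2^{-n}]$, (E2b) gives $H(\nu,\mathcal D_n)=a_n(\omega)+O(1)=n\alpha+o(n)$. Subtracting,
$$\frac1NH(\nu,\mathcal D_{Qn}|\mathcal D_n)=3c_2+o(1). \tag{7}$$

**Step 5 (an upper bound after convolution).** For $I\in\mathcal D_n$ with $\nu(I)>0$, $\nu_I*\tau$ lives on at most $3$ cells of $\mathcal D_n$. By concavity of conditional entropy,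
$$\sum_I\nu(I)H(\nu_I*\tau,\mathcal D_{Qn})\le H(A_\omega,\mathcal D_{Qn}|\mathcal D_n)+\log_23=a_{Qn}(\omega)-a_n(\omega)+O(1)=N(\alpha+o(1)). \tag{8}$$

**Step 6 (rescaling to $[0,1]$).** Let $\nu_I'\in\mathcal P([0,\frac12])$ be the image of $\nu_I$ under $v\mapsto\frac122^n(v-\inf I)$, and $\tau'=A'_{\sigma^\ell\omega,c,y}$ with $c=\frac122^n\rho^\ell\in(\frac14,\frac12]$ and $y\in[0,\frac12]$ still to be chosen. Then $\nu_I'*\tau'$ is the image of $\nu_I*\tau$ under $x\mapsto\frac122^n(x-\inf I)+y$. By (E2a), with $K=2$ for the first two relations and $K=4$ for the third,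
$$H(\nu_I,\mathcal D_{Qn})=NH_N(\nu_I')+O(1),\qquad H(\nu_I*\tau,\mathcal D_{Qn})=NH_N(\nu_I'*\tau')+O(1),$$
$$H_N(\tau')=\frac1Na_N(\sigma^\ell\omega)+O\Big(\frac1N\Big)=\alpha+o(1).$$

**Step 7 (choice of $y$: most components of $\tau'$ are not nearly uniform).** Let $\Theta=\frac1N\sum_{i=1}^N\int(\alpha-H_m(\tau'^{x,i}))^+d\tau'(x)$. Apply Lemma 15 to $\sigma^\ell\omega$ and integrate. For uniform $y$ the mean of $\tau'(\mathrm{bd}_i)$ is $2^{1-r}$, by the digit computation. So by (6) the $y$-average of $\Theta$ is at most $C_\kappa e_m+s_*+\frac{r+C}m+2^{1-r}=2s_*=t$. Choose $y$ with $\Theta\le t$. By (E3), $\frac1N\sum_{i\le N}\int(H_m(\tau'^{x,i})-\alpha)d\tau'=H_N(\tau')-\alpha+O(m/N)=o(1)$. So $\frac1N\sum_{i\le N}\int(H_m(\tau'^{x,i})-\alpha)^+d\tau'\le t+o(1)\le2t$ for large $\ell$. If $H_m>1-\varepsilon$, then $H_m-\alpha>1-\varepsilon-\alpha\ge\frac{1-\alpha}2$, and Markov's inequality gives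
$$\frac1N\sum_{i=1}^N\tau'\{x:H_m(\tau'^{x,i})>1-\varepsilon\}\le\frac{4t}{1-\alpha}\le\frac\varepsilon2. \tag{9}$$

**Step 8 (dichotomy for each cell $I$).** Suppose $H_N(\nu_I'*\tau')<H_N(\tau')+\delta$. Apply Theorem H with $\mu=\tau'$ and $\nu=\nu_I'$. By (9), $|\mathcal I|(1-\varepsilon)\le\frac\varepsilon2N$, so $|\mathcal I|\le\varepsilon N$, as $\varepsilon\le\frac12$, and $|\mathcal J|\ge(1-2\varepsilon)N$. For $k\in\mathcal J$, $\int H_m(\nu_I'^{x,k})d\nu_I'\le\varepsilon+\varepsilon=2\varepsilon$; for the at most $2\varepsilon N$ other $k$ the integral is at most $1$. By (E3), $H_N(\nu_I')\le2\varepsilon+2\varepsilon+O(m/N)\le6\varepsilon$ for large $N$. So for large $\ell$ and each $I$, either $H_N(\nu_I')\le6\varepsilon\le c_2$, or $H_N(\nu_I'*\tau')\ge H_N(\tau')+\delta$. In all cases $H_N(\nu_I'*\tau')\ge H_N(\tau')-O(\frac1N)$ by (E2c).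

**Step 9 (contradiction).** Let $\chi$ be the $\nu$-mass of the cells $I$ with $H_N(\nu_I')>6\varepsilon$. By (7) and Step 6, $3c_2-o(1)\le\sum_I\nu(I)H_N(\nu_I')+O(\frac1N)\le c_2+\chi(1+O(\tfrac1N))+O(\frac1N)$, so $\chi\ge c_2$ for large $\ell$. By (8), Step 6 and Step 8,
$$\alpha+o(1)\ge\sum_I\nu(I)H_N(\nu_I'*\tau')-O(\tfrac1N)\ge H_N(\tau')+\chi\delta-O(\tfrac1N)\ge\alpha+c_2\delta-o(1),$$
which is false for large $\ell$. $\square$

## 12. Power decay of $\widehat{B_\omega}$

We turn to the second ingredient. By (2), $|\widehat{B_\omega}(\xi)|$ is small if many of the numbers $\xi\varphi(\beta)\beta^{mM}$, $m\in G$, are away from the integers. The parameters $\beta$ for which this fails will be counted: nearly integral numbers in geometric progression are so rigid that few sequences of integers can occur. The new feature is that we only see the random set $G$ of exponents. First we control its gaps.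

**Lemma 18.** For $\mathbb P$-a.e. $\omega$: $G$ has positive density, $N-\max(G\cap[0,N])=o(N)$, and for every $s'>0$ there is $g^*$ such that for all large $N$ the gaps $>g^*$ between consecutive elements of $G\cap[0,N]$ have total length at most $s'N$.

*Proof.* By Birkhoff's theorem $\#(G\cap[0,N])/N\to P(0\in G)>0$. With $N'=\max(G\cap[0,N])$ the counts up to $N'$ and up to $N$ agree, so $N'/N\to1$. A gap of length $D>2g'$, starting at $g\in G$, contains $D-g'\ge D/2$ integers $m$ with $[m,m+g')\cap G=\emptyset$, namely $m=g+1,\dots,g+D-g'$. Different gaps give different $m$. So the total length of the gaps $>2g'$ inside $[0,N]$ is at most $2\#\{m\le N:[m,m+g')\cap G=\emptyset\}=2N(P(G\cap[0,g')=\emptyset)+o(1))$, by Birkhoff, for a.e. $\omega$ and all $g'$. Finally $P(G\cap[0,g')=\emptyset)\to0$ as $g'\to\infty$, since $G\ne\emptyset$ a.s. $\square$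

**Proposition 19.** Let $[a,b]\subset(0,1)$. For $\mathbb P$-a.e. $\omega$ there is $E_\omega\subset[a,b]$ with $\dim_HE_\omega=0$ such that for each $\beta\in[a,b]\setminus E_\omega$ there are $C,\delta>0$ with $|\widehat{B^\beta_\omega}(\xi)|\le C|\xi|^{-\delta}$ for $|\xi|\ge1$.

*Proof.* Fix $\omega$ as in Lemma 18, and let $m_0<m_1$ be the two smallest elements of $G$. By evenness we may take $\xi>0$.

**Step 1 (the bad sets).** Let $\theta=\beta^{-M}\in[\theta_1,\theta_2]$, $\theta_1=b^{-M}>1$, $\theta_2=a^{-M}$. For large $\xi$ let $N=N(\xi,\beta)$ be given by $\xi\varphi(\beta)\in[\theta^N,\theta^{N+1})$. For $m\in G\cap[0,N]$ put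
$$u_m=\xi\varphi(\beta)\theta^{-m}\in[\theta^{N-m},\theta^{N-m+1}),\qquad u_m\ge1,$$
let $K_m\ge1$ be a nearest integer to $u_m$, and $\eta_m=u_m-K_m$, so $|\eta_m|\le\frac12$. For $\varepsilon\in(0,\frac12)$ and $\delta>0$ let
$$\mathrm{Bad}_N=\{\beta\in[a,b]:\exists\xi,\ N(\xi,\beta)=N,\ \#\{m\in G\cap[0,N]:|\eta_m|\ge\varepsilon\}\le\delta N\}.$$
If $\beta\notin\mathrm{Bad}_N$ for all large $N$, then for large $\xi$ more than $\delta N$ factors in (2) are at most $\cos\pi\varepsilon$, so $|\widehat{B_\omega^\beta}(\xi)|\le(\cos\pi\varepsilon)^{\delta N}$, while $\xi\le\theta_2^{N+1}/\varphi(\beta)$. This is power decay for large $\xi$; for bounded $\xi\ge1$ enlarge $C$.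

**Step 2 (reduction to a count).** We claim: for every $s>0$ one can choose $\varepsilon,\delta$ such that for all large $N$, $\mathrm{Bad}_N$ is covered by at most $e^{sN}$ intervals of length at most $C_\omega\theta_1^{-N}$. Given this, for $t>s/\log\theta_1$ we have $\sum_Ne^{sN}(C_\omega\theta_1^{-N})^t<\infty$, so $\dim_H\limsup_N\mathrm{Bad}_N\le s/\log\theta_1$. Take $s=\frac1k$ and let $E_\omega$ be the intersection over $k$ of the resulting limsup sets. It has dimension $0$, and if $\beta\in[a,b]\setminus E_\omega$, then $\beta$ is outside one of the limsup sets, and Step 1 applies. It remains to prove the claim.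

**Step 3 (two consecutive integers predict the next one).** Let $s'>0$ be small, to be chosen in terms of $s$, and $g^*$ as in Lemma 18. Let $g_0>g_1>\dots>g_n=m_0$ be the elements of $G\cap[0,N]$, $\Delta_q=g_{q-1}-g_q$, $x_q=u_{g_q}$, and write $K_q,\eta_q$ for $K_{g_q},\eta_{g_q}$. The gaps $\Delta_q$ are known, because $\omega$ is fixed. We have $x_q=x_{q-1}\theta^{\Delta_q}$, so with $\gamma=\Delta_{q+1}/\Delta_q\le\Delta_{q+1}$,
$$\log x_{q+1}=(1+\gamma)\log x_q-\gamma\log x_{q-1} .$$
For $x\ge1$ a nearest integer $K$ satisfies $K\ge x-\frac12\ge\frac x2$, so $|\log x_q-\log K_q|\le2|\eta_q|/x_q$. Let $y=K_q(K_q/K_{q-1})^\gamma$ and $\bar\eta=\max(|\eta_{q-1}|,|\eta_q|)\le\frac12$. As $x_q\ge x_{q-1}$,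
$$|\log x_{q+1}-\log y|\le(1+\gamma)\frac{2\bar\eta}{x_q}+\gamma\frac{2\bar\eta}{x_{q-1}}\le\frac{2(1+2\gamma)\bar\eta}{x_{q-1}} .$$
Since $g_{q-1}\le N-(q-1)$, $x_{q-1}\ge\theta_1^{N-g_{q-1}}\ge\theta_1^{q-1}$, and $\gamma\le N$, so this is at most $1$ once $q-1\ge q_0:=\lceil\log(1+2N)/\log\theta_1\rceil$. Then, by $|e^v-1|\le2|v|$ for $|v|\le1$,
$$|x_{q+1}-y|\le4(1+2\gamma)\bar\eta\,\frac{x_{q+1}}{x_{q-1}}\le4(1+2\gamma)\,\bar\eta\,\theta_2^{\Delta_q+\Delta_{q+1}}. \tag{10}$$
So for $q-1\ge q_0$, given $K_{q-1}$ and $K_q$, and with $\Delta=\Delta_q+\Delta_{q+1}\ge2$: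

* $K_{q+1}$ has at most $C_1^{\Delta}$ possible values, $C_1=9\theta_2$. Indeed $|K_{q+1}-y|\le\frac12+2(1+2\gamma)\theta_2^{\Delta}$ allows at most $2+4(1+2\gamma)\theta_2^{\Delta}$ integers. Moreover $1+2\gamma\le1+2\Delta\le3^{\Delta}$, and $2+4(3\theta_2)^{\Delta}\le6(3\theta_2)^{\Delta}\le(9\theta_2)^{\Delta}$.
* If $\Delta_q,\Delta_{q+1}\le g^*$ and $|\eta_{q-1}|,|\eta_q|,|\eta_{q+1}|<\varepsilon$, where $\varepsilon$ is chosen with $\varepsilon\big(1+4(1+2g^*)\theta_2^{2g^*}\big)<\frac12$, then (10) gives $|K_{q+1}-y|<\frac12$. So there is at most one possible value.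

**Step 4 (counting the sequences $(K_q)_{q_0\le q\le n}$).** We count the sequences that occur for some $\beta\in\mathrm{Bad}_N$ and some $\xi$ as in the definition of $\mathrm{Bad}_N$. Since $n$ grows linearly in $N$ and $q_0=O(\log N)$, $n>q_0+1$ for large $N$.

* *Initial pair.* For large $N$, $N-g_{q_0+1}\le o(N)+s'N+g^*(q_0+1)\le3s'N$. So $x_{q_0}\le x_{q_0+1}\le\theta_2^{3s'N+1}$, and $(K_{q_0},K_{q_0+1})$ has at most $(\theta_2^{3s'N+1}+1)^2$ values.
* *The set of positions $q$ with $|\eta_q|\ge\varepsilon$.* It has at most $\delta N$ elements among at most $N+1$ positions, so for $\delta\le\frac12$ there are at most $e^{h_b(\delta)(N+1)}$ choices. Fix one of them.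
* *Steps $(K_{q-1},K_q)\to K_{q+1}$ with $\max(\Delta_q,\Delta_{q+1})>g^*$.* Here $\Delta_q+\Delta_{q+1}\le2\max(\Delta_q,\Delta_{q+1})$, each large gap is used in at most two steps, and the large gaps have total length $\le s'N$. Together these steps cost a factor of at most $C_1^{4s'N}$.
* *Remaining steps in which one of $q-1,q,q+1$ is a position with $|\eta|\ge\varepsilon$.* There are at most $3\delta N$, each costing at most $C_1^{2g^*}$.
* *All other steps* allow at most one value.

So the number of sequences is at most $(\theta_2^{3s'N+1}+1)^2e^{h_b(\delta)(N+1)}C_1^{4s'N}C_1^{6g^*\delta N}$. Choose $s'$ small in terms of $s$, then $g^*$ and hence $\varepsilon$, and then $\delta$ small, so that this is at most $e^{sN}$ for large $N$.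

**Step 5 (the sequence locates $\beta$).** We have $\Delta_n\log\theta=\log x_n-\log x_{n-1}$, and $|\log x_q-\log K_q|\le1/x_q$. So $\Delta_n\log\theta$ is determined by $K_n,K_{n-1}$ up to an error of at most $2/x_{n-1}\le2\theta_1^{-(N-m_1)}$, because $g_{n-1}=m_1$. As $\Delta_n\ge1$ and $\beta=e^{-(\log\theta)/M}$ is a $1$-Lipschitz function of $\log\theta>0$, $\beta$ lies in an interval of length at most $4\theta_1^{m_1}\theta_1^{-N}$. This proves the claim. $\square$

The exceptional set $E_\omega$ depends on $\omega$, and there are uncountably many $\omega$. This is handled with a measure on the parameters and Fubini's theorem.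

## 13. Proof of Theorem A

Let $[a,b]\subset(\beta_c,1)$. Since $\log\frac1a<H(X)/E(X)$, (3) allows us to fix $L$ with $h_L>M\log\frac1a$, $M=L+L_1$. For $\beta\in[a,b]\cap G_{sep}$ we have $\frac h{M\log(1/\beta)}>1$, so Proposition 17 gives $\alpha=1$.

**Step 1 (convolutions for fixed $\beta$ and $\omega$).** Let $\beta\in[a,b]\cap G_{sep}$, and let $\omega$ be such that the conclusion of Proposition 16 holds for a.e. $y$ and $|\widehat{B^\beta_\omega}(\xi)|\le C|\xi|^{-\delta}$ for $|\xi|\ge1$. Then $A^\beta_\omega*B^\beta_\omega\ll\lambda$. Indeed, fix a good $y$. The image of $A_\omega*B_\omega$ under $x\mapsto\frac x2+y$ is $A'_{\omega,1/2,y}*S_{1/2}B_\omega$. As $\alpha=1$, $\theta=A'_{\omega,1/2,y}$ satisfies the hypothesis of Lemma 6. And $|\widehat{S_{1/2}B_\omega}(\xi)|=|\widehat{B_\omega}(\xi/2)|\le\max(C,1)2^\delta|\xi|^{-\delta}$ for $|\xi|\ge1$; for $1\le|\xi|\le2$ use the trivial bound $1$. Lemma 6 applies.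

**Step 2 (a Frostman measure on bad parameters).** Recall that $S$ is the set of $\beta$ with $\mu_\beta$ singular. Suppose $\dim_H(S\cap[a,b])>0$. By Lemma 4 and Proposition 13, $S\cap[a,b]\cap G_{sep}$ is a Borel set of positive dimension. By Frostman's lemma it carries a probability measure $\vartheta$ with $\vartheta(B(x,t))\le Ct^s$ for some $s>0$, so every set of dimension $0$ has $\vartheta$-outer measure $0$.

**Step 3 (exchanging the order of $\beta$ and $\omega$).** Let $Y$ be the set of $(\beta,\omega)$, $\beta\in[a,b]$, for which $\widehat{B_\omega^\beta}$ has no power decay. It is Borel: by continuity in $\xi$, power decay means that there are an integer $C$ and a rational $\delta>0$ with $|\widehat{B_\omega^\beta}(\xi)|\le C|\xi|^{-\delta}$ for all rational $\xi$ with $|\xi|\ge1$. By Proposition 19, for $\mathbb P$-a.e. $\omega$ the section of $Y$ at $\omega$ lies in $E_\omega$ and is $\vartheta$-null. Here it matters that $\mathbb P$ does not depend on $\beta$. By Fubini, for $\vartheta$-a.e. $\beta$ the transform $\widehat{B^\beta_\omega}$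 has power decay for $\mathbb P$-a.e. $\omega$.

**Step 4 (conclusion).** Fix such a $\beta\in S\cap[a,b]\cap G_{sep}$. By Proposition 16 and Step 1, $A_\omega^\beta*B_\omega^\beta\ll\lambda$ for $\mathbb P$-a.e. $\omega$. By (1), $\text{law}((1-\beta)Z_\beta)$ is the $\mathbb P$-average of these measures, so it is absolutely continuous. By Lemma 7, $\mu_\beta\ll\lambda$, contradicting $\beta\in S$. Hence $\dim_H(S\cap[a,b])=0$. Exhausting $(\beta_c,1)$ by countably many $[a,b]$, and using that $\mu_\beta\not\ll\lambda$ means $\beta\in S$ (Lemma 3), we obtain Theorem A. $\blacksquare$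

## 14. Proof of Theorem B

$\dim_HE_{sep}=0$ is Proposition 13. Let $\beta\in G_{sep}$.

**Step 1 (lower bound).** Let $L\ge1$, and let $\alpha=\alpha_L$ be the number from Lemma 14. For a.e. $\omega$, every Borel set $F$ with $A_\omega(F)>0$ has dimension $\ge\alpha$. To see this, take a good $y$ in Proposition 16 and let $F'$ be the image of $F$ under $u\mapsto\frac u2+y$, so $A'(F')>0$. We may assume $\alpha>0$. For $0<\varepsilon<\alpha$ the sets $F_k=\{x:A'(\mathcal D_n(x))\le2^k2^{-n(\alpha-\varepsilon)}\ \forall n\ge1\}$ increase to a set of full measure, so $A'(F'\cap F_k)>0$ for some $k$. As in the proof of Lemma 6, intervals of length $t\le1$ have $A'|_{F_k}$-mass at most $2^{k+1}(2t)^{\alpha-\varepsilon}$. The mass distribution principle gives $\dim_HF=\dim_HF'\ge\alpha-\varepsilon$. Now let $\varepsilon\to0$.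

If $(A_\omega*B_\omega)(F)>0$, then $A_\omega(F-z)>0$ for some $z$, so the same bound holds for $A_\omega*B_\omega$, and then for the average $\text{law}((1-\beta)Z_\beta)$. If $\mu_\beta(F)>0$, then by Lemma 7 the set $(1-\beta)(1+F)$ has measure at least $\pi(0)\mu_\beta(F)>0$ under this law, so $\dim_HF\ge\alpha_L$. By Proposition 17, $\alpha_L\ge\min\{1,\frac{h_L}{(L+L_1)\log(1/\beta)}\}$. Let $L\to\infty$ and use (3): $\dim_HF\ge D_\beta$.

**Step 2 (upper bound).** Let $0<\varepsilon<E(X)$. By the strong law, a.s. for all large $k$ the word $(X_1,\dots,X_k)$ has probability at least $e^{-k(H(X)+\varepsilon)}$ and $S_k\ge k(E(X)-\varepsilon)$. At most $e^{k(H(X)+\varepsilon)}$ words satisfy this, and then $X_\beta$ lies in the corresponding interval $T_{X_1}\cdots T_{X_k}[0,\frac\beta{1-\beta}]$, of length at most $\frac\beta{1-\beta}\beta^{k(E(X)-\varepsilon)}$. Let $R_{k_0}$ be the set of points that lie, for every $k\ge k_0$, in one of these intervals. Covering $R_{k_0}$ by the intervals of level $k$ and letting $k\to\infty$ shows $\dim_HR_{k_0}\le\frac{H(X)+\varepsilon}{(E(X)-\varepsilon)\log(1/\beta)}$,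 and $\bigcup_{k_0}R_{k_0}$ has full $\mu_\beta$-measure. Let $\varepsilon\to0$ along a sequence and intersect these sets. The intersection has full measure and dimension at most $\frac{H(X)}{E(X)\log(1/\beta)}$, and at most $1$ trivially, so at most $D_\beta$. $\blacksquare$
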